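# A finite algebra of relations under union and composition that needs infinitely many points

## A star and an overlapping shift on $\mathbb Z\times\mathbb Z$

Relations compose left to right: $f;g=\{(x,z):\exists y\ ((x,y)\in f,\ (y,z)\in g)\}$. The converse of $f$ is $f^{\smile}=\{(y,x):(x,y)\in f\}$. For a relation $t$ and a set $W$ put $t[W]=\{v:\exists u\in W\ (u,v)\in t\}$.

Let $Y=\mathbb Z\times\mathbb Z$, write a point of $Y$ as $u=(u_1,u_2)$, and add one extra point $*\notin Y$, so that the base is $X=\{*\}\cup Y$. For $i,j\in\{1,2\}$ put
$$E_{ij}=\{(u,v)\in Y^2:u_i=v_j\},\qquad D_{ij}=\{(u,v)\in Y^2:u_i\ne v_j\},\qquad U=Y\times Y .$$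
So $E_{ij}$ says "coordinate $i$ of the first point equals coordinate $j$ of the second", and $D_{ij}$ is its negation inside $Y^2$. Let
$$T_0=\{E_{ij},D_{ij}:i,j\in\{1,2\}\}\cup\{U,\mathrm{Id}_Y\}.$$
The most important of these relations is $s=E_{21}$, that is, $(u,v)\in s$ if and only if $u_2=v_1$. Look at the points
$$(0,-1),\ (1,0),\ (2,1),\ (3,2),\ \dots$$
Here $(k+1,k)$ is $s$-related to $(k,k-1)$, because the second coordinate of the former is the first coordinate of the latter. So $s$ steps down along this diagonal, as a shift should. The true predecessor relation $\{(k+1,k)\}$ on $\mathbb Z$ has infinitely many different powers, so no finite set of relations containing it is closed under composition. The relation $s$, however, forgets at once: $s;s=E_{21};E_{21}=U$, since given $u,v$ we may choose the middle point $w$ with $w_1=u_2$ and $w_2=v_1$.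

We cut $Y$ into three sets, the start of the diagonal, the rest of the ray, and everything else:
$$A=\{(0,-1)\},\qquad P=\{(k,k-1):k\ge1\},\qquad J=Y\setminus(A\cup P).$$
The infinitely many points of $P$ are lumped together in one set. That keeps the structure finite.

To get closure under composition we need some more sets. Let $\mathcal N$ be the family of the 16 unions of the blocks $\{m\le-2\},\{-1\},\{0\},\{m\ge1\}$ of $\mathbb Z$. Let $C_j(N)=\{v\in Y:v_j\in N\}$. Let $\mathcal F$ be the finite family of all unions of sets from $\{A,P,J\}\cup\{C_j(N):N\in\mathcal N,\ j=1,2\}$. It contains $\emptyset$ and $Y$ and is closed under union.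

**Definition 1 (the structure $\mathcal S$).** Let $\mathcal S_{YY}$ be the set of all unions of members of $T_0\cup\{F\times G:F,G\in\mathcal F\}$. Let $\mathcal S$ be the set of all relations
$$\varepsilon\cup(\{*\}\times F)\cup(G\times\{*\})\cup T,\qquad \varepsilon\in\{\emptyset,\{(*,*)\}\},\ F,G\in\mathcal F,\ T\in\mathcal S_{YY}.$$

Besides $s$, these elements of $\mathcal S$ will be used by name:
$$e=\{(*,*)\},\quad a=\{*\}\times A,\quad a'=A\times\{*\},\quad p=\{*\}\times P,\quad p'=P\times\{*\},\quad j'=J\times\{*\},$$
$$K=(J\times Y)\cup(Y\times J).$$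
So $a,p$ lead from $*$ out to $A$ and $P$, the primed relations lead back to $*$, and $K$ says that at least one of two points lies off the ray $A\cup P$.

What $\mathcal S$ is for: it is finite, and we shall see that it is closed under union, converse and composition. But if $\theta$ is any injective map from $\mathcal S$ to relations over a set $B$ that turns union into union and composition into composition, then $B$ is infinite. This refutes a conjecture, which we now state.

## Proper structures, finite representations, and the conjectured criterion

Let $\tau$ be a signature of predicates, constants and operations, each defined for binary relations.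

**Definition 2.** A $\tau$-structure is *proper* if, for some base set $X$, its elements are binary relations over $X$, it is closed under the operations of $\tau$, and the symbols of $\tau$ have their concrete set-theoretic meaning over $X$. The *representation class* $R(\tau)$ is the class of all proper $\tau$-structures, closed under isomorphic copies. A *representation* of a $\tau$-structure in $R(\tau)$ is an isomorphism from it onto a proper structure; it is *finite* if the base of that structure is finite. The signature $\tau$ has the *finite representation property* (FRP) if every finite $\tau$-structure in $R(\tau)$ has a finite representation.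

The relation-algebra signature is $RA=\{0,1,+,\cdot,-,1',\smile,;\}$. Over a base $X$ the symbols mean: $0=\emptyset$ and $1=X\times X$; $+$ is union, $\cdot$ is intersection, $-$ is complement relative to $X\times X$; $1'=\{(x,x):x\in X\}$; and $\smile$, $;$ are converse and composition as above. The $\tau$-*reduct* of a structure keeps its elements but only the symbols in $\tau$.

Two small examples. Over $\mathbb Q$ the strict order satisfies $<;<\;=\;<$, so $\{<\}$ is a proper $\{;\}$-structure. It has a finite representation on one point $x$, sending $<$ to $\{(x,x)\}$. So a representation need only respect the symbols in $\tau$, and irreflexivity is lost. Next, $\{\emptyset\}$ is a proper $\{+,;\}$-structure, and $\emptyset\mapsto\{(x,x)\}$ is a representation of it. So if $0\notin\tau$, the empty relation may be represented by a nonempty one.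

If a structure has $+$, we write $f\le g$ for $f+g=g$. A representation $\theta$ then gives $f^\theta\subseteq g^\theta$, and $f\le g+h$ gives $f^\theta\subseteq g^\theta\cup h^\theta$. Because representations may be composed with isomorphisms, to prove the FRP it is enough to treat finite proper structures.

**Conjecture.** A signature $\tau\subseteq RA$ has the FRP if and only if $\tau$ contains neither both $-$ and $;$ nor both $\cdot$ and $;$.

The problem of proving or disproving it comes from "Domain Range Semigroups and Finite Representations" (https://ramics19.lis-lab.fr/pdfs/Fri09h00/Semrl.pdf). The answer is that the "only if" half is true and the "if" half is false.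

**Theorem 1.** There is a finite proper $\{0,1,+,1',\smile,;\}$-structure $\mathcal S$ such that for every $\tau$ with $\{+,;\}\subseteq\tau\subseteq\{0,1,+,1',\smile,;\}$ the $\tau$-reduct of $\mathcal S$ (which lies in $R(\tau)$) has no finite representation. So no such $\tau$ has the FRP, although no such $\tau$ contains $\cdot$ or $-$. The conjecture is therefore false.

**Theorem 2.** Let $\tau\subseteq RA$.

- (a) If $;\notin\tau$, then $\tau$ has the FRP.
- (b) If $;\in\tau$ and $\tau\cap\{+,\cdot,-\}\ne\emptyset$, then $\tau$ lacks the FRP.
- (c) If $;\in\tau\subseteq\{0,1,1',;\}$, then $\tau$ has the FRP.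

The "only if" half of the conjecture is contained in (b). Of the 256 subsets of $RA$, part (a) decides 128. Among the 128 that contain $;$, exactly 16 avoid $+,\cdot,-$, so (b) decides 112. Of those 16, part (c) decides the 8 that do not contain $\smile$. Altogether 248 are decided. The remaining eight, $\{\smile,;\}\subseteq\tau\subseteq\{0,1,1',\smile,;\}$, are not settled here.

## Signatures without composition

We begin with the case where the obvious idea works: throw away all but finitely many points.

**Proof of Theorem 2(a).** Let $S$ be finite and proper over $X$, with $;\notin\tau$. If $X=\emptyset$ there is nothing to prove. For each pair $a\ne b$ in $S$ choose a pair in their symmetric difference. Let $X_0\subseteq X$ be a finite nonempty set containing all coordinates of the chosen pairs. Consider $a\mapsto a\cap(X_0\times X_0)$. It is injective, since the chosen pair for $a\ne b$ survives in exactly one of the two restrictions. Restriction to $X_0\times X_0$ commutes with union, intersection and converse; it sends $\emptyset$ to $\emptyset$, $X\times X$ to $X_0\times X_0$ and $\mathrm{Id}_X$ to $\mathrm{Id}_{X_0}$;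 and $\big((X\times X)\setminus a\big)\cap(X_0\times X_0)=(X_0\times X_0)\setminus a$, so complements are respected too. Hence this is a finite representation. $\square$

With $;$ the argument breaks: a composition needs a middle point, and restriction may delete it. For $\{<\}$ over $\mathbb Q$, if $X_0$ is finite with at least two points, then two consecutive points of $X_0$ are related by the restriction of $<$, but not by its composition with itself.

## Loops in finite representations, and the point algebra

Density is incompatible with finiteness unless loops appear. The next lemma makes this precise, without assuming that $0$ is represented by $\emptyset$.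

**Loop Lemma.** Let $\theta$ be an injective map, preserving $;$, from a structure into relations over a finite set $B$. Let $f,o$ be elements with $f;f=f$ and $f;o=o;f=o$, and suppose $f^\theta\not\subseteq o^\theta$. Then there is $x\in B$ with $(x,x)\in f^\theta\setminus o^\theta$.

*Proof.* Take $(w,z)\in f^\theta\setminus o^\theta$ and let $n=|B|\ge1$. Since $f$ equals its $n$-fold composition $f^n$, there is a walk $w=w_0,w_1,\dots,w_n=z$ with every step in $f^\theta$. It visits $n+1$ places in a set of size $n$, so $w_i=w_j=:x$ for some $i<j$. Then $(x,x)\in(f^{\,j-i})^\theta=f^\theta$.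

Also $(w,x)\in f^\theta$: if $i\ge1$ this follows from $f^i=f$, and if $i=0$ then $w=x$ and $(x,x)\in f^\theta$. In the same way $(x,z)\in f^\theta$: if $j<n$ use $f^{\,n-j}=f$, and if $j=n$ then $z=x$. If $(x,x)$ were in $o^\theta$, then $(w,z)\in f^\theta;o^\theta;f^\theta=(f;o;f)^\theta=o^\theta$, contrary to the choice of $(w,z)$. $\square$

Let $\mathfrak P$ be the *point algebra*: the 8 unions of $=,<,>$ over $\mathbb Q$. It is a finite proper $RA$-structure: it is visibly closed under Boolean operations and converse, and the compositions are $<;<\;=\;<$, $>;>\;=\;>$ and $<;>\;=\;>;<\;=1$. So its $\tau$-reduct is in $R(\tau)$ for every $\tau\subseteq RA$. In the two proofs below, $\theta$ is a representation of this reduct over a finite base $B$. By injectivity $B\ne\emptyset$. The symbols $0,1,1'$ name elements of $\mathfrak P$; they need not be in $\tau$.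

**Theorem 2(b), case $\{\cdot,;\}\subseteq\tau$.** The purpose is to turn a loop of $<$ into a contradiction with $1'\cdot{<}=0$. Since $1'^\theta$ need not be the identity on $B$, there is a detour.

Since $0\cdot{<}=0\ne{<}$, injectivity gives $0^\theta\subsetneq{<}^\theta$. As $<;<\;=\;<$ and $<;0=0;<\;=0$, the Loop Lemma gives $w$ with $(w,w)\in{<}^\theta\setminus0^\theta$. From $<;1'={<}$ there is $v$ with
$$(w,v)\in{<}^\theta,\qquad (v,w)\in1'^\theta .$$
Going from $v$ to $w$ to $v$ gives $(v,v)\in(1';<)^\theta={<}^\theta$. Going from $v$ to $v$ to $w$ gives $(v,w)\in(<;1')^\theta={<}^\theta$. Thus $(v,w)\in1'^\theta\cap{<}^\theta=(1'\cdot{<})^\theta=0^\theta$. Then $(w,w)\in{<}^\theta;0^\theta=(<;0)^\theta=0^\theta$, a contradiction. $\square$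

**Theorem 2(b), case $\{-,;\}\subseteq\tau$.** First we show that $0$ and $1$ are represented by $\emptyset$ and $B\times B$. Let $Z=0^\theta$. As $1=-0$, the relation $1^\theta$ is the complement $Z^c$ of $Z$ in $B\times B$. From $0;0=0;1=0$ we get
$$Z;(B\times B)=Z;(Z\cup Z^c)=Z,$$
and from $0;0=1;0=0$ likewise $(B\times B);Z=Z$. If $Z\ne\emptyset$, then $Z=(B\times B);Z;(B\times B)=B\times B$, so $1^\theta=\emptyset$ and $0^\theta=(1;0)^\theta=\emptyset$, a contradiction. So $Z=\emptyset$ and $1^\theta=B\times B$.

Next we set up two transitive relations. Put ${\ge}=-{<}$, $N={<}^\theta$ and $M={\ge}^\theta=N^c$. In $\mathfrak P$ we have $<;<\;=\;<$, $\ge;\ge\;=\;\ge$ and $<;\ge\;=1$. So $N$ and $M$ are transitive and $N;M=B\times B$.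

Now put $V(u)=\{w:(u,w)\in N\}$. We claim that the sets $V(u)$ form a chain under inclusion. Suppose $w\in V(u)\setminus V(v)$ and $w'\in V(v)\setminus V(u)$. If $(w,w')\in N$, then with $(u,w)\in N$ we get $(u,w')\in N$, which is false. So $(w,w')\in M$, and with $(v,w)\in M$ we get $(v,w')\in M$, which is false because $(v,w')\in N$.

Finally we use finiteness. Pick $u$ with $V(u)\subseteq V(y)$ for all $y\in B$. As $(u,u)\in N;M$, there is $v\in V(u)$. As $(u,v)\in N;M$, there is $w$ with $(w,v)\in M$. But $v\in V(u)\subseteq V(w)$ says $(w,v)\in N$, a contradiction. $\square$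

What remains of (b) is the case $\tau\cap\{\cdot,-\}=\emptyset$. Then $\{+,;\}\subseteq\tau\subseteq\{0,1,+,1',\smile,;\}$, which is exactly Theorem 1.

## The point algebra on three points, and zero products as a replacement for disjointness

The sensible first attempt at Theorem 1 is to use $\mathfrak P$ again. Over a finite base the Loop Lemma still provides a loop $(w,w)\in{<}^\theta$ outside $0^\theta$. The contradiction came from $1'\cdot{<}=0$, and without $\cdot$ we cannot use it. Nor is there another way out, as a three-point example shows.

Let $B=\{0,1,2\}$ and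
$$N=\{(0,1),(0,2),(1,2)\}\cup\{(0,0),(2,2)\}.$$
Send $<$ to $N$, $>$ to $N^\smile$, $=$ to $\mathrm{Id}_B$, and unions to unions. We check that this represents the $\{0,1,+,1',\smile,;\}$-reduct of $\mathfrak P$.

- $N;N\subseteq N$: a pair in $N;N$ has the form $(i,j)$ with $i\le k\le j$; the only pair with $i\le j$ outside $N$ is $(1,1)$, and this would need $k=1$ and $(1,1)\in N$.
- $N\subseteq N;N$: $(0,0)$, $(0,1)$, $(0,2)$ factor through $0$, and $(1,2)$, $(2,2)$ factor through $2$.
- $N;N^\smile=B\times B$ because $(i,2)\in N$ for every $i$. Similarly $N^\smile;N=B\times B$ because $(0,i)\in N$ for every $i$.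
- $N\cup N^\smile\cup\mathrm{Id}_B=B\times B$.
- The 8 unions are different, since $(0,1)$ lies only in $N$, $(1,0)$ only in $N^\smile$, and $(1,1)$ only in $\mathrm{Id}_B$.

So the loops at $0$ and $2$ do no harm, and $\mathfrak P$ cannot prove Theorem 1.

What kind of negative information survives with only $+$ and $;$? An equation $f_1;\dots;f_n=0$. If a point $x$ has $(x,x)\notin0^\theta$, no closed walk from $x$ to $x$ can carry the labels $f_1,\dots,f_n$. The Loop Lemma applied to $e=\{(*,*)\}$ supplies such an anchor $x$, standing for $*$. From $x$ we then look at points $y_0,y_1,\dots$ standing for $(0,-1),(1,0),(2,1),\dots$, and we want to prove them pairwise distinct. It suffices to have one relation, namely $D_{11}$ ("different first coordinates"), that holds from $y_k$ to $y_l$ whenever $k<l$ and fails from $y_k$ to $y_k$.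

Failure at $y_0$ is a zero product: $a;D_{11};a'=0$, because $A$ is a single point. Failure at $y_k$ for $k\ge1$ is not: $P$ contains $(1,0)$ and $(2,1)$, so $p;D_{11};p'=e\ne0$. It has to be carried along by induction, stepping by $s$. Stepping by $s$ changes coordinates, for instance $E_{21};D_{11};E_{12}=D_{22}$, so we must be able to pass between $D_{22}$ and $D_{11}$. On the ray $u_2=u_1-1$, so there the two agree, and off the ray the relation $K$ records the failure. Here $+$ is essential: it expresses the alternatives $D_{11}\le D_{22}+K$ and $U\le E_{12}+D_{12}$, and zero products discard the unwanted ones.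

## Why $\mathcal S$ is finite and closed

**Step 1: $T_0$ is closed under converse and composition.** This provides the first part of closure. We have $E_{ij}^\smile=E_{ji}$ and $D_{ij}^\smile=D_{ji}$; $U$ and $\mathrm{Id}_Y$ are symmetric. For composition:

- If $j\ne k$ and $G,G'\in\{E,D\}$, then $G_{ij};G'_{kl}=U$. The first factor restricts only $w_j$ of the middle point $w$, the second only $w_k$, and the two can be chosen independently.
- $E_{ij};E_{jl}=E_{il}$ and $E_{ij};D_{jl}=D_{il}=D_{ij};E_{jl}$, because a factor $E$ fixes the value of $w_j$.
- $D_{ij};D_{jl}=U$: choose $w_j\notin\{u_i,v_l\}$.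
- Every member of $T_0$ has full domain and full range in $Y$, so composing with $U$ on either side gives $U$. Composing with $\mathrm{Id}_Y$ changes nothing.

**Step 2: projections of members of $\mathcal F$ lie in $\mathcal N$.** We need this to compute images. For $W\subseteq Y$ let $W_i$ be its $i$-th projection. We have $A_1=\{0\}$, $A_2=\{-1\}$, $P_1=\{m\ge1\}$, $P_2=\{m\ge0\}=\{0\}\cup\{m\ge1\}$. Since $(m,m)\in J$ for all $m$, $J_1=J_2=\mathbb Z$. The $j$-th projection of $C_j(N)$ is $N$; the other is $\mathbb Z$, or $\emptyset$ if $N=\emptyset$. All of these lie in $\mathcal N$. Projections commute with unions and $\mathcal N$ is closed under unions, so $W\in\mathcal F$ implies $W_i\in\mathcal N$.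

**Step 3: $\mathcal F$ is closed under images by members of $T_0$.** This makes products with rectangles stay in the structure. Let $W\in\mathcal F$. Then $E_{ij}[W]=\{v:v_j\in W_i\}=C_j(W_i)\in\mathcal F$ by Step 2. A point $v$ is in $D_{ij}[W]$ if and only if $W_i$ has an element different from $v_j$. So
$$D_{ij}[W]=\begin{cases}\emptyset & \text{if } W=\emptyset,\\ C_j(\mathbb Z\setminus\{c\}) & \text{if } W_i=\{c\},\\ Y & \text{if } |W_i|\ge2.\end{cases}$$
In the middle case $\{c\}=W_i\in\mathcal N$, and $\mathcal N$ is closed under complement, so the set is in $\mathcal F$. Finally $U[W]$ is $\emptyset$ or $Y$, and $\mathrm{Id}_Y[W]=W$.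

**Step 4: $\mathcal S$ is a finite proper $\{0,1,+,1',\smile,;\}$-structure.** Call $Q\times R$ with $Q,R\in\mathcal F\cup\{\{*\}\}$ a *rectangle*. Then $\mathcal S$ is exactly the set of all unions of members of $T_0$ and rectangles. Indeed each relation in Definition 1 is such a union. Conversely, in such a union the rectangles $\{*\}\times F$ combine into one, because $\mathcal F$ is closed under union (if none occurs, take $F=\emptyset$); likewise the rectangles $G\times\{*\}$; and the rest is in $\mathcal S_{YY}$ except possibly for $\{(*,*)\}$.

There are finitely many members of $T_0$ and finitely many rectangles, so $\mathcal S$ is finite. It is closed under union. It is closed under converse, since $T_0$ is and $(Q\times R)^\smile=R\times Q$. It contains $\emptyset$, $X\times X=\{(*,*)\}\cup(\{*\}\times Y)\cup(Y\times\{*\})\cup U$, and $\mathrm{Id}_X=\{(*,*)\}\cup\mathrm{Id}_Y$. Composition distributes over unions, so for closure under $;$ we need only the products of generators. Products inside $T_0$ are handled by Step 1. For $t\in T_0$ and rectangles,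
$$t;(Q\times R)=t^\smile[Q]\times R,\qquad (Q\times R);t=Q\times t[R],$$
where $t[\{*\}]=t^\smile[\{*\}]=\emptyset$; by Step 3 these are rectangles. And $(Q\times R);(Q'\times R')$ is $Q\times R'$ if $R\cap Q'\ne\emptyset$, and $\emptyset$ otherwise. This proves Step 4. In particular, for $\{+,;\}\subseteq\tau\subseteq\{0,1,+,1',\smile,;\}$ the $\tau$-reduct of $\mathcal S$ is proper, so it lies in $R(\tau)$.

## Nine identities in $\mathcal S$

These are all the facts about $\mathcal S$ that the proof uses. Here $0$ is the element $\emptyset$ of $\mathcal S$, whether or not the symbol $0$ is in $\tau$; $c$ ranges over $\{a,p\}$ and $c'$ over $\{a',p'\}$, independently.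

1. $e;e=e=a;a'$, $\ 0\le e\ne0$, and $0;f=f;0=0$ for all $f\in\mathcal S$.
2. $a\le p;s$ and $p\le p;s$.
3. $s;a'\le p'+j'$, $\ s;p'\le p'+j'$, and $p;j'=0$.
4. $c;K;c'=0$.
5. $c';c\le U=E_{12}+D_{12}$.
6. $a;D_{11};a'=0$.
7. $D_{12};s=D_{11}$, $\ E_{12};D_{22};s=D_{11}$, and $s;D_{11};E_{12}=D_{22}$.
8. $D_{11}\le D_{22}+K$ and $D_{22}\le D_{11}+K$.
9. $a';p=A\times P\le D_{11}$.

Verification.

(1) is immediate; $a;a'=\{(*,*)\}$ because $A\ne\emptyset$.

(2) $p;s=\{*\}\times s[P]$, and $s[P]=\{v:v_1\in P_2\}=\{v:v_1\ge0\}\supseteq A\cup P$.

(3) A point $u$ has $(u,v)\in s$ for some $v\in A$ if and only if $u_2=0$, so $s;a'=\{u:u_2=0\}\times\{*\}$. Similarly $s;p'=\{u:u_2\ge1\}\times\{*\}$. Neither set contains $(0,-1)$, so both lie in $Y\setminus A=P\cup J$. And $p;j'=0$ because $P\cap J=\emptyset$.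

(4) A pair in $K$ has a coordinate in $J$, while $c;K;c'$ uses only pairs of $K$ with both coordinates in $A\cup P$, which is disjoint from $J$.

(5) $c';c\subseteq Y\times Y$, and $D_{12}$ is the complement of $E_{12}$ in $Y\times Y$.

(6) The only pair available is $\big((0,-1),(0,-1)\big)$, and it is not in $D_{11}$.

(7) By Step 1, $D_{12};E_{21}=D_{11}$. Then $E_{12};D_{22};E_{21}=D_{12};E_{21}=D_{11}$. Also $E_{21};D_{11};E_{12}=D_{21};E_{12}=D_{22}$.

(8) If $u,v\in Y$ and $(u,v)\notin K$, then $u,v\in A\cup P$, so $u_2=u_1-1$ and $v_2=v_1-1$. Hence $u_1\ne v_1$ if and only if $u_2\ne v_2$.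

(9) $(0,-1)$ has first coordinate $0$ and points of $P$ have first coordinate at least $1$.

## An infinite chain of forced points

**Proof of Theorem 1.** Let $\{+,;\}\subseteq\tau\subseteq\{0,1,+,1',\smile,;\}$, and suppose $\theta$ is a representation of the $\tau$-reduct of $\mathcal S$ over a finite base $B$. We use only that $\theta$ is injective and preserves $+$ and $;$. In particular we do not assume $0^\theta=\emptyset$. Write $f(u,v)$ for $(u,v)\in f^\theta$.

**Step 1: the anchor.** We find the point that plays the role of $*$. By (1), $0\le e$ and $0\ne e$, so $0^\theta\subsetneq e^\theta$ by injectivity. Also $e;e=e$ and $e;0=0;e=0$. The Loop Lemma with $f=e$ and $o=0$ gives $x\in B$ with $e(x,x)$ and not $0(x,x)$. Consequently: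

(10) If $f_1;\dots;f_n=0$ in $\mathcal S$, then there is no closed walk from $x$ to $x$ with successive labels $f_1,\dots,f_n$.

Such a walk would put $(x,x)$ into $f_1^\theta;\dots;f_n^\theta=(f_1;\dots;f_n)^\theta=0^\theta$.

**Step 2: the points $y_k$.** We build an infinite sequence in $B$ that imitates $(k,k-1)$. Let $c_0=a$, $c_0'=a'$, and $c_k=p$, $c_k'=p'$ for $k\ge1$. We construct $y_0,y_1,\dots\in B$ with
$$c_k(x,y_k),\qquad c_k'(y_k,x),\qquad s(y_{k+1},y_k)\qquad(k\ge0).$$
Since $e(x,x)$ and $e=a;a'$, there is $y_0$ with $a(x,y_0)$ and $a'(y_0,x)$. Given $y_k$, we have $c_k\le p;s$ by (2), so $(x,y_k)\in p^\theta;s^\theta$. Hence there is $y_{k+1}$ with $p(x,y_{k+1})$ and $s(y_{k+1},y_k)$. It remains to return from $y_{k+1}$ to $x$ by $p'$. By (3),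
$$(y_{k+1},x)\in(s;c_k')^\theta\subseteq p'^\theta\cup j'^\theta .$$
If $j'(y_{k+1},x)$, then $x,y_{k+1},x$ is a closed walk with labels $p,j'$, and $p;j'=0$, contradicting (10). So $p'(y_{k+1},x)$.

**Step 3: $K(y_k,y_l)$ never holds, for any $k,l\ge0$.** This allows us to exchange $D_{11}$ and $D_{22}$. If $K(y_k,y_l)$, then $x,y_k,y_l,x$ is a closed walk with labels $c_k,K,c_l'$, whose product is $0$ by (4), contradicting (10). With (8) we get, for all $k,l$:

(11) $D_{11}(y_k,y_l)$ if and only if $D_{22}(y_k,y_l)$.

**Step 4: for all $k$, $D_{11}(y_k,y_k)$ fails and $E_{12}(y_k,y_{k+1})$ holds.** This is the negative half of the distinction. We show by induction on $k$ that $D_{11}(y_k,y_k)$ fails, and obtain $E_{12}(y_k,y_{k+1})$ on the way.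

For $k=0$: if $D_{11}(y_0,y_0)$, then $x,y_0,y_0,x$ is a closed walk with labels $a,D_{11},a'$, contradicting (6) and (10).

Suppose $D_{11}(y_k,y_k)$ fails. Going from $y_k$ through $x$ to $y_{k+1}$ and using (5),
$$(y_k,y_{k+1})\in(c_k';c_{k+1})^\theta\subseteq E_{12}^\theta\cup D_{12}^\theta .$$
If $D_{12}(y_k,y_{k+1})$, then with $s(y_{k+1},y_k)$ and $D_{12};s=D_{11}$ from (7) we get $D_{11}(y_k,y_k)$, a contradiction. So $E_{12}(y_k,y_{k+1})$. (If $\smile\in\tau$, this is immediate from $s(y_{k+1},y_k)$ and $s^\smile=E_{12}$; the argument just given does not need $\smile$.)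

Now suppose $D_{11}(y_{k+1},y_{k+1})$. By (11), $D_{22}(y_{k+1},y_{k+1})$. The walk $y_k,y_{k+1},y_{k+1},y_k$ has labels $E_{12},D_{22},s$, so $D_{11}(y_k,y_k)$ by (7), a contradiction. Hence $D_{11}(y_{k+1},y_{k+1})$ fails, and the induction is complete.

**Step 5: if $k<l$, then $D_{11}(y_k,y_l)$.** This is the positive half, by induction on $k$, for all $l>k$ at once. For $k=0$ and $l\ge1$ we have $a'(y_0,x)$ and $p(x,y_l)$, so $(y_0,y_l)\in(a';p)^\theta\subseteq D_{11}^\theta$ by (9). Suppose the claim holds for $k$, and let $l>k$. The walk $y_{k+1},y_k,y_l,y_{l+1}$ has labels $s,D_{11},E_{12}$, the last by Step 4. So $D_{22}(y_{k+1},y_{l+1})$ by (7), and $D_{11}(y_{k+1},y_{l+1})$ by (11). Every index greater than $k+1$ is of the form $l+1$ with $l>k$, so the claim holds for $k+1$.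

**Step 6: conclusion.** If $y_k=y_l$ with $k<l$, then Step 5 gives $D_{11}(y_k,y_k)$, contrary to Step 4. So the points $y_0,y_1,\dots$ are pairwise distinct and $B$ is infinite, a contradiction. $\square$

The signature $\{+,;\}$ contains neither $\{-,;\}$ nor $\{\cdot,;\}$, and it lacks the FRP. So the conjecture is false. Together with the two cases done on the point algebra, Theorem 1 also completes the proof of Theorem 2(b).

## Composition with constants only: acting on finitely many images

It remains to prove Theorem 2(c). Restriction to finitely many points fails here, as we saw for $\{<\}$. The remedy is to use as new points not the elements $x$ but the sets $s[\{x\}]$, of which only finitely many occur if $x$ runs through a finite set.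

One natural choice is to represent $a$ by the partial function $V\mapsto a[V]$. This respects $;$ but sends $1=X\times X$ to $\{(V,X)\}$, a relation that relates each $V$ only to $X$ and so is not the full relation if there are at least two new points. Another is to relate $V$ to all $W\subseteq a[V]$. This makes $1$ full, but $1'$ becomes $\{(V,W):W\subseteq V\}$, which may be larger than the identity: for $\{\le,\mathrm{Id}\}$ over $\mathbb Q$ and $x=0$, the new points are $\{0\}$ and $[0,\infty)$, and the second is related to the first. The proof uses the first rule for invertible elements and the second rule for all others.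

**Proof of Theorem 2(c).** Let $;\in\tau\subseteq\{0,1,1',;\}$, and let $S$ be finite and proper over $X$. If $|X|\le1$, then $X$ is finite already, so let $|X|\ge2$. Put $S'=S\cup\{\mathrm{Id}_X\}$, a finite monoid under $;$, and write $ab$ for $a;b$. Let $G$ be the group of units of $S'$.

**Step 1: units are permutations of $X$.** This ensures that units send nonempty sets to nonempty sets and can be undone. Let $gh=hg=\mathrm{Id}_X$. Then $g$ and $h$ have domain $X$ and range $X$. Let $(x,y)\in g$. Any $(y,w)\in h$ has $(x,w)\in gh$, so $w=x$; since $y$ is in the domain of $h$, we get $(y,x)\in h$. If also $(x,y')\in g$, then $(y,y')\in hg$, so $y=y'$. If also $(x',y)\in g$, then $(x',x)\in gh$, so $x=x'$. So $g$ is a permutation of $X$ and $h=g^{-1}$.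

**Step 2: if $ab\in G$, then $a,b\in G$.** This tells us which rule applies to a product. With $r=b(ab)^{-1}$ we have $ar=\mathrm{Id}_X$. The map $m\mapsto rm$ on $S'$ is injective, since $rm=rm'$ implies $m=arm=arm'=m'$. As $S'$ is finite, the map is surjective, so $rm=\mathrm{Id}_X$ for some $m$. Then $m=(ar)m=a(rm)=a$, so $ra=\mathrm{Id}_X$. Thus $a\in G$, and $b=a^{-1}(ab)\in G$.

**Step 3: the finite base.** Choose a finite nonempty $F\subseteq X$ such that for all $a\ne b$ in $S'$ some pair in their symmetric difference has its first coordinate in $F$. Let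
$$B=\{s[\{x\}]:s\in S',\ x\in F\}\setminus\{\emptyset\}.$$
Here $s$ is any element of $S'$. The set $B$ is finite, and it contains $\{x\}$ for each $x\in F$ because $\mathrm{Id}_X\in S'$. If $V=s[\{x\}]\in B$ and $a\in S'$, then $a[V]=(sa)[\{x\}]\in B\cup\{\emptyset\}$. Define
$$a^\varphi=\{(V,a[V]):V\in B\}\quad(a\in G),\qquad a^\varphi=\{(V,W)\in B^2:W\subseteq a[V]\}\quad(a\in S'\setminus G).$$
For $a\in G$ we have $a[V]\ne\emptyset$ by Step 1, so $a[V]\in B$ and $a^\varphi$ is a relation over $B$.

As an example, take $S=\{<\}$ over $\mathbb Q$ and $F=\{0\}$. Then $B=\{\{0\},(0,\infty)\}$, where $(0,\infty)$ is an interval in $\mathbb Q$, and $<$ is not a unit. Since $<$ maps both members of $B$ to $(0,\infty)$ and $\{0\}\not\subseteq(0,\infty)$, the relation $<^\varphi$ relates both members of $B$ to $(0,\infty)$ and to nothing else. It equals its composition with itself.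

**Step 4: $\varphi$ preserves composition.** Recall $(ab)[V]=b[a[V]]$.

- Both $a,b\in G$. Then $ab\in G$, and both sides are $\{(V,b[a[V]]):V\in B\}$.
- $a\in G$, $b\notin G$. Then $ab\notin G$ by Step 2, and both sides are $\{(V,W)\in B^2:W\subseteq b[a[V]]\}$.
- $a\notin G$, $b\in G$. Then $ab\notin G$. If $(V,W)\in a^\varphi;b^\varphi$, then $W=b[W']$ with $W'\subseteq a[V]$, so $W\subseteq b[a[V]]$. Conversely let $V,W\in B$ and $W\subseteq b[a[V]]$. Put $W'=b^{-1}[W]$. Since $b^{-1}\in S'$ is a permutation, $W'\in B$, $\ W'\subseteq b^{-1}[b[a[V]]]=a[V]$ and $b[W']=W$. So $(V,W)\in a^\varphi;b^\varphi$.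
- $a,b\notin G$. Then $ab\notin G$. If $W'\subseteq a[V]$ and $W\subseteq b[W']$, then $W\subseteq b[a[V]]$ by monotonicity, so $a^\varphi;b^\varphi\subseteq(ab)^\varphi$. Conversely let $V,W\in B$ and $W\subseteq b[a[V]]$. Since $W\ne\emptyset$, also $a[V]\ne\emptyset$, so $a[V]\in B$ is a middle point: $(V,a[V])\in a^\varphi$ and $(a[V],W)\in b^\varphi$.

**Step 5: constants.** $\mathrm{Id}_X$ is a unit and $\mathrm{Id}_X^\varphi=\mathrm{Id}_B$. If $\emptyset\in S$, it is not a permutation of $X$, hence not a unit, and $\emptyset^\varphi=\emptyset$ because $\emptyset\notin B$. If $X\times X\in S$, it is not a permutation since $|X|\ge2$, hence not a unit. For $V\in B$ we have $(X\times X)[V]=X$, so its image under $\varphi$ is $B\times B$.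

**Step 6: injectivity.** Let $a\ne b$ in $S'$. By the choice of $F$ and by symmetry, let $(x,z)\in a\setminus b$ with $x\in F$. Then $a[\{x\}]$ contains $z$, so it is in $B$, and $(\{x\},a[\{x\}])\in a^\varphi$ under either rule. If this pair were in $b^\varphi$, then under either rule $a[\{x\}]\subseteq b[\{x\}]$, so $z\in b[\{x\}]$, that is, $(x,z)\in b$, a contradiction.

By Steps 4 to 6, the restriction of $\varphi$ to $S$ is a representation of $S$ over the finite base $B$. $\square$
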